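\title{Hasse diagrams with independence number $O(n^{2/3}\log n)$}

\begin{abstract}
Let $f(n)$ be the smallest independence number of the Hasse diagram of an $n$-element poset. We prove that $f(n)\le\left(\frac{112}{3}+o(1)\right)n^{2/3}\ln n$, which improves the bound $f(n)=O(n^{3/4})$. The vertices of our diagrams are the lattice points of a box in $\mathbb{Z}^3$, the edges are parallel to the vectors $(1,\gamma,\gamma^2)$, and random two-colorings of the points decide which pairs are joined. A sparsified version of the construction gives, for every fixed $g\ge 4$, Hasse diagrams with no cycle of length at most $g$ and with independence number $O\bigl(n^{1-\frac{g-1}{g(g+1)}}\ln n\bigr)$.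
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $P=(X,\le)$ be a finite poset, that is, a finite set with a reflexive, antisymmetric and transitive relation. An element $y$ \emph{covers} $x$ if $x<y$ and no $z\in X$ satisfies $x<z<y$. The \emph{Hasse diagram} $H(P)$ is the directed graph on $X$ whose edges are the pairs $(x,y)$ such that $y$ covers $x$; its underlying undirected graph is the \emph{covering graph} of $P$. A set of vertices of a graph is \emph{independent} if no edge joins two of them, and $\alpha(G)$ is the largest size of an independent set of $G$. Orientations play no role here: $\alpha(H(P))$ is the largest number of elements of $P$ none of which covers another. We study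
\[
f(n)=\min\{\alpha(H(P)) : P \text{ is a poset on } n \text{ elements}\}.
\]

The first posets that come to mind have very large independent sets. An antichain has $\alpha=n$, and a chain has $\alpha=\lceil n/2\rceil$. If $P$ has a rank function that increases by exactly $1$ along every cover, as the lattice of subsets of a set does, then the elements of even rank are independent and so are those of odd rank, so $\alpha\ge n/2$. The pentagon, with $0<a<b<1$ and $0<c<1$, falls below $n/2$: its covering graph is the $5$-cycle, and $\alpha=2$.

Two elementary bounds show what a poset with small $\alpha$ must look like. First, a covering graph has no triangle, because three pairwise comparable elements form a chain $x<y<z$, and then $z$ does not cover $x$. Hence the neighbors of a vertex are independent, and the maximum degree $d$ is at most $\alpha$. Choosing vertices greedily gives $\alpha\ge n/(d+1)$, so $\alpha(\alpha+1)\ge n$; with the pentagon this yields $f(5)=2$. Second, if the longest chain of $P$ has $h$ elements, then grouping the elements $x$ by the size of the longest chain with top $x$ splits $P$ into $h$ antichains, so $\alpha\ge n/h$. A poset with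 small $\alpha$ thus needs many covering pairs and long chains at once. These demands pull against each other: an edge from $x$ to $y$ is a cover only if no longer directed path leads from $x$ to $y$, and many edges and long chains produce many such paths. The absence of triangles is only the case of paths of length $2$.

It is known that $f(n)=\Omega(\sqrt{n\log n})$ and $f(n)=O(n^{3/4})$, and the question posed in \cite{problem} is whether the upper bound can be improved by more than a constant factor: \emph{is $f(n)=o(n^{3/4})$?} Nothing in the elementary bounds above singles out the exponent $3/4$, and the answer is yes.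

\begin{theorem}\label{thm:main}
We have $f(n)\le\left(\frac{112}{3}+o(1)\right)n^{2/3}\ln n$. In particular $f(n)=o(n^{3/4})$.
\end{theorem}

The chromatic number $\chi(G)$ is the least number of independent sets that partition the vertices of $G$, so $\chi(G)\ge n/\alpha(G)$ for an $n$-vertex graph $G$. Theorem~\ref{thm:main} therefore gives Hasse diagrams on $n$ vertices with chromatic number $\Omega(n^{1/3}/\log n)$. We do not determine the order of $f$: the gap between $\Omega(\sqrt{n\log n})$ and $O(n^{2/3}\log n)$ remains open here.

The same construction, thinned out at random, also avoids short cycles.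

\begin{theorem}\label{thm:girth}
For every fixed integer $g\ge4$ there is a constant $C_g$ such that for every $n\ge2$ there is an $n$-element poset whose Hasse diagram has no (undirected) cycle of length at most $g$ and has independence number at most
\[
C_g\,n^{1-\frac{g-1}{g(g+1)}}\ln n .
\]
\end{theorem}

A graph has girth at least $k$ if it has no cycle of length less than $k$. For girth at least $k\ge5$, Suk and Tomon \cite{ST} obtained independence number $n^{1-\frac{1}{2k-4}+o(1)}$. With $k=g+1$, Theorem~\ref{thm:girth} gives $n^{1-\frac{k-2}{k(k-1)}+o(1)}$, which is smaller for every $k\ge6$, since $(k-2)(2k-4)-k(k-1)=k^2-7k+8>0$ for these $k$. This comparison is not used in the proofs.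

The method separates two tasks. Geometry guarantees, for every outcome of the random choices, that the digraph is a Hasse diagram (Sections~\ref{sec:shortcuts} and~\ref{sec:construction}); randomness then destroys all large independent sets (Sections~\ref{sec:main} and~\ref{sec:girth}).

\section{Digraphs without shortcuts}\label{sec:shortcuts}

It is easier to build the diagram first and to read off the poset afterwards, so we need to recognize Hasse diagrams among finite digraphs. A digraph is \emph{acyclic} if it has no directed cycle; in such a digraph no directed walk repeats a vertex, so a concatenation of directed paths is a directed path. An edge $(x,y)$ is a \emph{shortcut} if there is also a directed path of length at least $2$ from $x$ to $y$.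

\begin{lemma}\label{lem:hasse}
A finite digraph $D$ is the Hasse diagram of a poset if and only if it is acyclic and has no shortcut. Consequently, deleting any vertices and edges from a Hasse diagram leaves a Hasse diagram.
\end{lemma}

\begin{proof}
In a Hasse diagram, a directed path $x\to x_1\to\dots\to y$ of length at least $2$ gives $x<x_1<y$, so $(x,y)$ is not an edge; and there is no directed cycle, since it would give $x<x$.

Conversely, let $D$ be acyclic without shortcuts, and write $x\le y$ if $D$ has a directed path, possibly of length $0$, from $x$ to $y$. This relation is reflexive, it is transitive by concatenation, and it is antisymmetric because paths from $x$ to $y\ne x$ and back would form a walk that repeats $x$. Let $(x,y)$ be an edge. If $x<z<y$, then the concatenation of a path from $x$ to $z$ with a path from $z$ to $y$ makes $(x,y)$ a shortcut; so $y$ covers $x$. If $y$ covers $x$, then a directed path from $x$ to $y$ has no interior vertex, so it is the edge $(x,y)$. Thus $D$ is the Hasse diagram of this order.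

A directed cycle or a shortcut in a subdigraph of $D$ is also one in $D$, which gives the last statement.
\end{proof}

The poset that belongs to a subdigraph is in general not the induced subposet: deleting $b$ from the diagram $a\to b\to c$ leaves two isolated vertices, while the subposet $\{a,c\}$ has an edge. This matters, because passing to an \emph{induced subdigraph} cannot increase $\alpha$. In particular $f(n)\le f(n')$ whenever $n\le n'$.

\section{Lines, colorings and the moment curve}\label{sec:construction}

\subsection*{One line}
Take points $1,2,\dots,T$ on a line, with all edges directed to the right. We want every pair of points to have a fair chance of being an edge, and we want no shortcut. Give each point $i$ a color $c(i)\in\{0,1\}$, uniformly and independently, and put an edge $i\to j$ exactly when $i<j$, $c(i)=0$ and $c(j)=1$. Heads of edges have color $1$ and tails have color $0$, so there is no directed path of length $2$, and no shortcut. A fixed set of $s$ points is independent exactly when no $0$ precedes a $1$ in it. For $s=4$ this leaves the color patterns $0000$, $1000$, $1100$, $1110$, $1111$, and in general $s+1$ patterns out of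 $2^s$. So a \emph{fixed} set of $s$ points is independent with probability $(s+1)2^{-s}$, which is $\frac34$ for $s=2$ and decays exponentially.

This decay is too slow to exclude all large sets at once: each color class is independent, and one of them has at least $T/2$ points. The remedy is to put each point on many lines, in many directions, with a separate coloring $c_\gamma$ for each direction $\gamma$. But now a path can turn from one direction to another, and shortcuts may come back.

\begin{example}[three directions]\label{ex:three}
In the plane take the directions $(1,\gamma)$, $\gamma=1,2,3$, and the points $x$, $z=x+(1,1)$ and $y=z+(1,3)=x+2\,(1,2)$. The edges $x\to z$, $z\to y$, $x\to y$ are all present when $c_1(x)=c_3(z)=c_2(x)=0$ and $c_1(z)=c_3(y)=c_2(y)=1$. These are conditions on six different values, so they are compatible, and then $x\to y$ is a shortcut. The cause is that the middle one of three directions in the plane is a positive combination of the outer two.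

Add a coordinate and take $w_1=(1,1,1)$, $w_2=(1,2,4)$, $w_3=(1,3,9)$. Now $w_1+w_3=(2,4,10)$ misses $2w_2=(2,4,8)$. No other detour works either. The linear form $\varphi(t,u,v)=4t-4u+v$ takes the values $1,0,1$ on $w_1,w_2,w_3$, so $a_1w_1+a_2w_2+a_3w_3=\sigma w_2$ with $a_i\ge0$ forces $a_1+a_3=0$. A directed path between the ends of an edge of direction $w_2$ therefore uses direction $w_2$ only. It stays on one line, where the coloring $c_2$ allows no path of length $2$.
\end{example}

In geometric terms, the points $(\gamma,\gamma^2)$ lie on a parabola, so the vectors $(1,\gamma,\gamma^2)$ span distinct extreme rays of the convex cone that they generate. A pointed cone in the plane has at most two extreme rays, while in dimension $3$ there can be any number of them.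

\subsection*{The digraph $D(c)$}
Let $T,r\ge2$ be integers, $[r]=\{1,\dots,r\}$, and $w_\gamma=(1,\gamma,\gamma^2)$ for $\gamma\in[r]$. We want lines with about $T$ points in each of the $r$ directions. Along $w_\gamma$ the coordinates grow at rates up to $1,r,r^2$, so we take a box with sides in these proportions:
\[
V=\{(t,u,v)\in\mathbb{Z}^3 : 1\le t\le T,\ 1\le u\le rT,\ 1\le v\le r^2T\},\qquad N=|V|=r^3T^3 .
\]
A \emph{$\gamma$-line} is a nonempty set of the form $V\cap(x+\mathbb{Z}w_\gamma)$. Its points have distinct first coordinates, and we order them by $t$.

\begin{lemma}\label{lem:lines}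
For each $\gamma\in[r]$ the $\gamma$-lines partition $V$, and there are at most $4N/T$ of them. Two distinct points of $V$ lie on a common $\gamma$-line for at most one $\gamma$.
\end{lemma}

\begin{proof}
Two points lie on the same $\gamma$-line if and only if their difference $(\sigma,\mu,\nu)$ satisfies $\mu=\gamma\sigma$ and $\nu=\gamma^2\sigma$, that is, if and only if they have the same pair $(u-\gamma t,\,v-\gamma^2t)$. This gives the partition. On $V$ we have $|u-\gamma t|\le rT-1$ and $|v-\gamma^2t|\le r^2T-1$, so the pair takes at most $(2rT)(2r^2T)=4N/T$ values. Finally, a difference $\sigma w_\gamma$ with $\sigma\ne0$ determines $\gamma$ as the ratio of its first two coordinates.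
\end{proof}

A \emph{coloring} is a family $c=(c_\gamma)_{\gamma\in[r]}$ of functions $c_\gamma\colon V\to\{0,1\}$. Let $D(c)$ be the digraph on $V$ in which $x\to y$ is an edge if and only if, for some $\gamma\in[r]$ and some integer $\sigma>0$,
\[
y-x=\sigma w_\gamma,\qquad c_\gamma(x)=0,\qquad c_\gamma(y)=1 .
\]

\begin{lemma}\label{lem:good}
For every coloring $c$, the digraph $D(c)$ is a Hasse diagram.
\end{lemma}

\begin{proof}
We check the conditions of Lemma~\ref{lem:hasse}. The coordinate $t$ increases strictly along edges, so $D(c)$ is acyclic. Let $x\to y$ be an edge with $y-x=\sigma w_\gamma$, and let $x=x_0\to x_1\to\dots\to x_q=y$ be a directed path with $x_j-x_{j-1}=\sigma_jw_{\gamma_j}$, $\sigma_j>0$, $c_{\gamma_j}(x_{j-1})=0$ and $c_{\gamma_j}(x_j)=1$. The linear form $\varphi(t,u,v)=\gamma^2t-2\gamma u+v$ satisfies $\varphi(w_\beta)=(\beta-\gamma)^2$. Applying it to $\sum_j\sigma_jw_{\gamma_j}=\sigma w_\gamma$ gives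
\[
\sum_{j=1}^{q}\sigma_j(\gamma_j-\gamma)^2=0 .
\]
Since all $\sigma_j$ are positive, $\gamma_j=\gamma$ for all $j$. If $q\ge2$, the first edge of the path gives $c_\gamma(x_1)=1$ and the second gives $c_\gamma(x_1)=0$, a contradiction. So $q=1$, and $x\to y$ is not a shortcut.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

Choose all values $c_\gamma(x)$, for $\gamma\in[r]$ and $x\in V$, independently and uniformly from $\{0,1\}$; we call $c$ a \emph{random coloring}. A set $I$ can escape direction $\gamma$ entirely by meeting each $\gamma$-line at most once, which is impossible once $|I|>4N/T$. We take $|I|=m=8N/T$, twice this threshold. Then in each direction a constant fraction of $I$ can be grouped into collinear pairs, and $I$ survives that direction with probability $e^{-\Omega(m)}$. There are fewer than $T^m=e^{m\ln T}$ sets of this size, so a constant multiple of $\ln T$ directions suffices for the union bound.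

\begin{proposition}\label{prop:alpha}
Let $T\ge8$ and $r=\lceil14\ln T\rceil$. There is a coloring $c$ with $\alpha(D(c))<8r^3T^2$.
\end{proposition}

\begin{proof}
Put $m=8r^3T^2=8N/T$; then $m\le N$ because $T\ge8$. Subsets of independent sets are independent, so it suffices to show that with positive probability no set of exactly $m$ points is independent.

Fix $I\subseteq V$ with $|I|=m$, and fix $\gamma$. On each $\gamma$-line $\lambda$, list the $s_\lambda$ points of $I$ in order and pair the first with the second, the third with the fourth, and so on. Since $\sum_\lambda s_\lambda=m$ and there are at most $4N/T=m/2$ lines by Lemma~\ref{lem:lines}, the number of pairs for this $\gamma$ is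
\[
\sum_\lambda\Bigl\lfloor\frac{s_\lambda}{2}\Bigr\rfloor\ \ge\ \frac12\sum_\lambda(s_\lambda-1)\ \ge\ \frac12\Bigl(m-\frac m2\Bigr)=\frac m4 .
\]
If a pair $(x,y)$, with $x$ before $y$, has $c_\gamma(x)=0$ and $c_\gamma(y)=1$, then it is an edge, and this event has probability $\frac14$. For fixed $\gamma$ the pairs are disjoint, and different $\gamma$ use different functions $c_\gamma$. So the events for all pairs and all $\gamma$ depend on disjoint sets of variables and are independent, and
\[
\Pr[I\text{ is independent}]\le\bigl(\tfrac34\bigr)^{rm/4}.
\]
From $e^m\ge m^m/m!$ we get $\binom Nm\le N^m/m!\le(eN/m)^m=(eT/8)^m<T^m$. By the union bound, some $m$-set is independent with probability less than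
\[
\Bigl(T\,\bigl(\tfrac34\bigr)^{r/4}\Bigr)^m\le\Bigl(T^{\,1-\frac{14}{4}\ln\frac43}\Bigr)^m<1,
\]
because $\frac{14}{4}\ln\frac43=1.0068\ldots>1$. This inequality is the reason for the constant $14$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $r_T=\lceil14\ln T\rceil$ and $N_T=r_T^3T^3$. Given $n>N_8$, let $T\ge9$ be the least integer with $N_T\ge n$. By Lemma~\ref{lem:good}, Proposition~\ref{prop:alpha} and the monotonicity of $f$,
\[
f(n)\le f(N_T)<8r_T^3T^2=8\,r_T\,(r_TT)^2 .
\]
Minimality of $T$ gives $r_{T-1}(T-1)<n^{1/3}$. For $T\ge15$ we have $14\ln\frac{T}{T-1}\le\frac{14}{T-1}\le1$, so $r_T\le r_{T-1}+1$ and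
\[
r_TT\le\Bigl(1+\frac1{r_{T-1}}\Bigr)\Bigl(1+\frac1{T-1}\Bigr)r_{T-1}(T-1)\le(1+o(1))\,n^{1/3},
\]
since $T\to\infty$ as $n\to\infty$. Also $T\le2(T-1)\le r_{T-1}(T-1)<n^{1/3}$, so $r_T\le\frac{14}{3}\ln n+1$. Therefore $f(n)\le\left(8\cdot\frac{14}{3}+o(1)\right)n^{2/3}\ln n$.
\end{proof}

\begin{remark}[limits of this family]\label{rem:tight}
Let $T,r\ge2$ and $c$ be arbitrary. A slice $\{t=t_0\}$ of $V$ is independent in $D(c)$ and has $r^3T^2=N/T$ points, so Proposition~\ref{prop:alpha} is sharp up to the factor $8$. Points with the same vector $(c_1(x),\dots,c_r(x))$ are never joined, so also $\alpha(D(c))\ge N/2^r$. This shows that the number of directions has to grow: $\alpha(D(c))<8N/T$ forces $r>\log_2(T/8)$. Since $N/T=rN^{2/3}$, the two bounds together give $\alpha(D(c))\ge\frac16N^{2/3}\log_2N$. Indeed, the first bound suffices if $r\ge\frac16\log_2N$, and otherwise $N/2^r>N^{2/3}N^{1/6}\ge N^{2/3}\log_2(N^{1/6})$. So no choice of $T$, $r$ and $c$ in $D(c)$ improves the order $N^{2/3}\log N$. The exponent $2/3$ records that the box is three-dimensional: chains have at most $T\le N^{1/3}$ elements.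
\end{remark}

\section{Large girth: proof of Theorem~\ref{thm:girth}}\label{sec:girth}

The digraph $D(c)$ has many short cycles: four points of a $\gamma$-line with colors $0,0,1,1$ form a $4$-cycle. By Lemma~\ref{lem:hasse} we may delete edges and vertices freely. We therefore keep each edge with a small probability $p$, show that few short cycles survive, and remove one vertex from each of them. To compensate for the lost edges, $r$ will now be a power of $T$.

\subsection*{The model and its parameters}
Let $c$ be a random coloring. For each pair of distinct points of $V$ on a common line, toss a coin that shows ``keep'' with probability $p$, independently of all other coins and of $c$. Let $D$ consist of the edges of $D(c)$ whose coin shows ``keep''. By Lemmas~\ref{lem:good} and~\ref{lem:hasse}, $D$ and all its subdigraphs are Hasse diagrams.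

A point lies on $r$ lines with at most $T$ points each, so $\Delta=prT$ bounds the expected degree. We aim at $\alpha$ of order $N\ln N/\Delta$, so $\Delta$ should be large, and the short cycles limit it. As the proof of Lemma~\ref{lem:cycles} shows, the expected number of $\ell$-cycles per vertex is at most of order $\Delta^\ell T^{-3}$ for cycles with three or more directions, and $\Delta^\ell r^{1-\ell}T^{-1}$ for cycles with fewer. Keeping the first quantity bounded for $\ell=g$ requires $\Delta$ of order at most $T^{3/g}$. With this $\Delta$, the second is bounded for $\ell=g$ when $r^{g-1}\ge T^2$, and we take $r$ no larger because $N=r^3T^3$ should be small compared with $T$.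

Fix $g\ge4$, let $A=g(2g)^g$, $\delta=(24gA)^{-1/3}<1$ and $K=3200$. For an integer $T\ge2$ put
\[
r=\lceil T^{2/(g-1)}\rceil,\qquad N=r^3T^3,\qquad \Delta=\delta\,T^{3/g},\qquad p=\frac{\Delta}{rT}.
\]
The hypothesis on $g$ enters through $2\le r\le T$ and $\Delta\le T$; the latter gives $pr\le1$ and so $p\le1$. (For $g=3$ the condition on cycles is empty, and Theorem~\ref{thm:main} applies.) Since $\ln N\le6\ln T$, while $\Delta$ and $r$ grow like positive powers of $T$, there is $T_0=T_0(g)$ such that
\begin{equation}\label{eq:large}
K\ln N\le\Delta\qquad\text{and}\qquad K\ln N\le4r\qquad\text{for all }T\ge T_0 .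
\end{equation}

\subsection*{Short cycles}

\begin{lemma}\label{lem:cycles}
With probability at least $\frac34$, the underlying graph of $D$ has fewer than $N/2$ cycles of length at most $g$.
\end{lemma}

\begin{proof}
Let $3\le\ell\le g$. A cycle $x_0,x_1,\dots,x_\ell=x_0$ of length $\ell$ is described by $x_0$ and the steps $x_j-x_{j-1}=\sigma_jw_{\gamma_j}$, where now the $\sigma_j$ may have either sign:
\[
0<|\sigma_j|<T,\qquad \sum_{j=1}^{\ell}\sigma_jw_{\gamma_j}=0 .
\]
Its $\ell$ edges are distinct pairs with independent coins, so it is present in $D$ with probability at most $p^\ell$. We count the descriptions. Suppose that exactly $h$ distinct values occur among the $\gamma_j$. There are at most $r^h$ choices for these values and at most $h^\ell$ ways to assign them to the steps. For distinct reals $a,b,d$ the Vandermonde determinant $\det(w_a,w_b,w_d)=(b-a)(d-a)(d-b)$ is nonzero, so any three or fewer vectors $w_\gamma$ with distinct $\gamma$ are linearly independent. Pick $\min(h,3)$ indices $j$ with distinct $\gamma_j$. Once the other $\sigma_j$ are fixed, the closing condition determines the $\sigma_j$ at these indices. This leaves at most $(2T)^{\ell-\min(h,3)}$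 choices. Using $h^\ell2^\ell\le(2g)^g$, and $r^h\le r^\ell$ for the at most $g$ values $h\ge3$, the expected number of $\ell$-cycles is at most
\[
ANp^\ell\bigl(rT^{\ell-1}+r^2T^{\ell-2}+r^\ell T^{\ell-3}\bigr)
\le AN\bigl(2\Delta^\ell r^{1-\ell}T^{-1}+\Delta^\ell T^{-3}\bigr),
\]
where we substituted $p=\Delta/(rT)$ and used $r\le T$ to bound the term $h=2$ by the term $h=1$.

Since $\delta<1$ and $\ell\ge3$, we have $\Delta^\ell\le\delta^3T^{3\ell/g}$, so $\Delta^\ell T^{-3}\le\delta^3$. Since $r\ge T^{2/(g-1)}$, we have $\Delta^\ell r^{1-\ell}T^{-1}\le\delta^3T^{\eta(\ell)}$ with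
\[
\eta(\ell)=\frac{3\ell}{g}-\frac{2(\ell-1)}{g-1}-1 .
\]
The function $\eta$ is affine, $\eta(1)=\frac3g-1<0$ and $\eta(g)=0$, so $\eta\le0$ on $[1,g]$. Summing over $\ell$, the expected number $\mathbb{E}Z$ of cycles of length at most $g$ is at most $3gA\delta^3N=N/8$. Markov's inequality gives $\Pr[Z\ge N/2]\le\mathbb{E}Z/(N/2)\le\frac14$.
\end{proof}

\subsection*{One line after sparsification}
The pairing used for Proposition~\ref{prop:alpha} tests only $s/2$ pairs among $s$ collinear points, which wastes too much when each edge survives with a small probability $p$. We must use about $s^2$ pairs, and these are not independent, because they share colors. There are two ways for $s$ points to span no edge: all coins fail, with probability $(1-p)^{\binom s2}$, or the colors are sorted as $1\cdots10\cdots0$, with probability $(s+1)2^{-s}$. So the right exponent to expect is of order $\min(ps^2,s)$. We shall average it over lines with unknown numbers of points, which calls for a convex function, and $\min(ps^2,s)$ is not convex: its slope drops from $2$ to $1$ at $s=1/p$. We replace it by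
\[
F(s)=\frac{ps^2}{1+ps}=s-\frac{s}{1+ps}\qquad(s\ge0).
\]
Here $F(0)=0$; $F$ is convex, because $s/(1+ps)$ is concave; and $F(s)\le\min(ps^2,s)$.

\begin{lemma}\label{lem:oneline}
Let $S$ be a set of $s\ge2$ points on a $\gamma$-line. Then $\Pr[D\text{ has no edge inside }S]\le e^{-F(s)/100}$.
\end{lemma}

\begin{proof}
We use twice that a binomial variable $B\sim\mathrm{Bin}(k,\frac12)$ satisfies, for $z\ge0$,
\begin{equation}\label{eq:mgf}
\mathbb{E}\,e^{-zB}=\Bigl(\frac{1+e^{-z}}{2}\Bigr)^k\le e^{-0.3\,k\min(z,1)} .
\end{equation}
The equality holds because $B$ is a sum of $k$ independent fair bits. For the inequality, $\frac{1+e^{-z}}2=1-\frac{1-e^{-z}}2\le e^{-(1-e^{-z})/2}$; the function $1-e^{-z}$ is concave and increasing and vanishes at $0$, so it is at least $(1-e^{-1})\min(z,1)$; and $(1-e^{-1})/2>0.3$.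

Let $k=\lfloor s/2\rfloor\ge s/3$. Let $a$ be the number of points with $c_\gamma=0$ among the first $k$ points of $S$, and $b$ the number of points with $c_\gamma=1$ among the last $k$. These two groups are disjoint, so $a$ and $b$ are independent $\mathrm{Bin}(k,\frac12)$ variables, and the $ab$ pairs that they form are edges of $D(c)$. Given the colors, all their coins fail with probability $(1-p)^{ab}\le e^{-pab}$. Averaging over $b$ with $a$ fixed, \eqref{eq:mgf} gives
\[
\mathbb{E}\bigl[e^{-pab}\mid a\bigr]\le e^{-0.3\,k\min(pa,1)}\le e^{-\theta a},\qquad \theta=0.3\min(pk,1)\le1 .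
\]
The second inequality holds since $k\cdot pa=a\cdot pk$ and $k\ge a$, so that $k\min(pa,1)\ge a\min(pk,1)$. Averaging over $a$, \eqref{eq:mgf} gives $\mathbb{E}\,e^{-\theta a}\le e^{-0.3k\theta}=e^{-0.09\min(pk^2,k)}$. Finally $pk^2\ge ps^2/9$ and $k\ge s/9$, so $0.09\min(pk^2,k)\ge0.01\min(ps^2,s)\ge F(s)/100$.
\end{proof}

\subsection*{Independent sets}

\begin{lemma}\label{lem:indep}
Let $T\ge T_0$ and $m=\lceil KN\ln N/\Delta\rceil$. With probability at least $1-N^{-m}$ we have $\alpha(D)<m$.
\end{lemma}

\begin{proof}
The first condition in \eqref{eq:large} gives $m\le N$. Fix $I\subseteq V$ with $|I|=m$, let $M=4N/T=4r^3T^2$ and $\bar s=m/M$. Since $\Delta/T=pr\le1$,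
\begin{equation}\label{eq:sbar}
\bar s\ \ge\ \frac{KT\ln N}{4\Delta}=\frac{K\ln N}{4pr}\ \ge\ 4 .
\end{equation}
Fix $\gamma$, and let $s_\lambda=|I\cap\lambda|$ for the $\gamma$-lines $\lambda$. There are at most $M$ lines; complete the list $(s_\lambda)$ by zeros to a list of exactly $M$ numbers with sum $m$. Jensen's inequality, which says that the mean of the values of a convex function is at least its value at the mean, gives $\sum_\lambda F(s_\lambda)\ge MF(\bar s)$, as $F(0)=0$. Lemma~\ref{lem:oneline} does not apply to lines with $s_\lambda=1$, which contain no pair, so their share must be removed. It is at most $MF(1)$, and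
\[
\frac{F(\bar s)}{F(1)}=\bar s\cdot\frac{\bar s+p\bar s}{1+p\bar s}\ \ge\ \bar s\ \ge\ 4 .
\]
Hence
\[
\sum_{\lambda:\,s_\lambda\ge2}F(s_\lambda)\ \ge\ \frac12MF(\bar s)=\frac m2\cdot\frac{p\bar s}{1+p\bar s}.
\]
The event that $I\cap\lambda$ spans no edge, for a $\gamma$-line $\lambda$, depends only on the values $c_\gamma(x)$ with $x\in\lambda$ and on the coins of pairs inside $\lambda$. By Lemma~\ref{lem:lines}, a pair lies on at most one line in total, so these events are independent over all $\gamma$ and all lines. Lemma~\ref{lem:oneline} gives
\[
\Pr[I\text{ is independent}]\le\exp\Bigl(-\frac{mr}{200}\cdot\frac{p\bar s}{1+p\bar s}\Bigr).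
\]
Put $\rho=K\ln N/(4r)$. Then $p\bar s\ge\rho$ by \eqref{eq:sbar}, and $\rho\le1$ by the second condition in \eqref{eq:large}. Since $z/(1+z)$ is increasing,
\[
r\cdot\frac{p\bar s}{1+p\bar s}\ \ge\ \frac{r\rho}{1+\rho}\ \ge\ \frac{r\rho}{2}=\frac{K\ln N}{8}=400\ln N .
\]
So $I$ is independent with probability at most $e^{-2m\ln N}=N^{-2m}$, and the union bound over at most $N^m$ sets $I$ completes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:girth}]
Let $\kappa=\frac{g-1}{g(g+1)}$ and $T\ge T_0$. As $\frac14+N^{-m}<1$, there is an outcome for which the conclusions of Lemmas~\ref{lem:cycles} and~\ref{lem:indep} both hold. Delete one vertex from each cycle of length at most $g$. More than $N/2$ vertices remain, and by Lemma~\ref{lem:hasse} the subdigraph induced on any subset of them is a Hasse diagram with no cycle of length at most $g$ and with independence number less than $m$. Since $\Delta\le N$, we have $KN\ln N/\Delta\ge1$ and so $m\le2KN\ln N/\Delta$. From $r\le2T^{2/(g-1)}$ we get $N\le8\,T^{3(g+1)/(g-1)}$, hence $\Delta=\delta T^{3/g}\ge\delta(N/8)^{\kappa}$ and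
\[
m\le\frac{16K}{\delta}\,N^{1-\kappa}\ln N .
\]

Write $N_T$ for the value of $N$ at $T$. If $n>N_{T_0}/2$, let $T>T_0$ be the least integer with $N_T\ge2n$. From $T^{3(g+1)/(g-1)}\le N_T\le8\,T^{3(g+1)/(g-1)}$ and $\frac{3(g+1)}{g-1}\le5$ we get $N_T/N_{T-1}\le8\cdot2^5$, and $N_{T-1}<2n$ gives $N_T\le512\,n$. Keeping any $n$ of the remaining vertices yields a diagram as required, with independence number at most $\frac{16K}{\delta}\cdot512\,n^{1-\kappa}\cdot10\ln n$, because $512\,n\le n^{10}$ for $n\ge2$. If $2\le n\le N_{T_0}/2$, an antichain has no cycle and has $\alpha=n\le N_{T_0}/2$, while $n^{1-\kappa}\ln n\ge\ln2>\frac12$; so any $C_g\ge N_{T_0}$ covers this range.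
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Independent Sets In Hasse Diagrams},
\texttt{https://github.com/pras1712/pras1712.github.io}.

\bibitem{ST}
Suk and Tomon,
\emph{Hasse diagrams with large chromatic number},
Bull. London Math. Soc., 2021.

\end{thebibliography}
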